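
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{A priori bounds for radial solutions of a biharmonic Dirichlet problem:\\ the growth threshold without regularity}


\begin{abstract}
Let $B$ be the unit ball of $\mathbb{R}^N$, $N>4$, and consider positive radial solutions of
$\Delta^2u=g(u)$ in $B$ with $u=\partial u/\partial n=0$ on $\partial B$, where $g$ is superlinear with respect to the first eigenvalue. We show that the growth condition $g(u)=o(u^{(N+4)/(N-4)})$ does not imply a bound for $\|u\|_\infty$ independent of $u$; there are counterexamples $g$ that are smooth, positive and strictly increasing. The growth condition that does suffice, if no regularity of $g$ beyond continuity is assumed, is $g(u)=O(u^{N/(N-4)})$, and it cannot be weakened by any factor tending monotonically to infinity, however slowly.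
\end{abstract}

\section{The question and the answer}

Let $N>4$, let $B=\{x\in\mathbb{R}^N:|x|<1\}$, and let $g$ be a continuous function from $[0,\infty)$ to $[0,\infty)$. We consider positive, radially symmetric solutions $u=u(|x|)\in C^4(\bar B)$ of
\begin{equation}\label{eq:bvp}
\Delta^2u=g(u)\ \text{ in }B,\qquad u=\frac{\partial u}{\partial n}=0\ \text{ on }\partial B ,
\end{equation}
and ask when they obey an \emph{a priori bound}: a constant $C<\infty$, depending on $g$ but not on $u$, with $\|u\|_\infty\le C$. Let $\lambda_1>0$ be the first eigenvalue of $\Delta^2$ on $B$ under the same boundary conditions, and put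
\[
\sigma=\frac{N+4}{N-4},\qquad q=\frac{N}{N-4},\qquad\text{so that}\qquad 1<q<\sigma,\quad \sigma-q=\frac{4}{N-4}.
\]

Two kinds of condition on $g$ enter. The first is superlinearity:
\begin{equation}\tag{i}
\lim_{t\to\infty}g(t)\,t^{-1}\in(\lambda_1,+\infty].
\end{equation}
Some condition of this kind is needed: for $g(t)=\lambda_1t$ all positive multiples of the first eigenfunction are solutions. The second limits the growth from above. In \cite{apriori} it is recorded that (i) together with
\begin{equation}\tag{ii}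
g(t)\,t^{-\beta}\ \text{ is decreasing for large }t,\ \text{ for some }\beta<\sigma,
\end{equation}
implies an a priori bound. For pure powers the exponent $\sigma$ is a natural barrier: the problem $\Delta^2u=\lambda u^\beta$ with $\beta\ge\sigma$ and $\lambda>0$ has no positive solutions at all under the boundary conditions in \eqref{eq:bvp}. But (ii) is more than a growth condition. It also forbids $g$ to rise faster than $t^\beta$ on any interval far out, since it gives $g(t_2)/g(t_1)\le(t_2/t_1)^\beta$ for large $t_1<t_2$ with $g(t_1)>0$. The question posed in \cite{apriori} is whether (ii) can be replaced by the less restrictive and more natural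
\begin{equation}\tag{ii$'$}
\lim_{t\to\infty}g(t)\,t^{-\sigma}=0 .
\end{equation}
It cannot, and the exponent that decides is not $\sigma$ but $q$.

\begin{theorem}\label{thm:A}
Let $N>4$ and let $\omega:[0,\infty)\to(0,\infty)$ be nondecreasing with $\omega(t)\to\infty$ as $t\to\infty$. There is a positive, strictly increasing $g\in C^\infty([0,\infty))$ with
\[
\lim_{t\to\infty}g(t)/t=+\infty,\qquad g(t)\le 2\,\omega(t)\,t^{q}\quad\text{for all large }t,
\]
for which \eqref{eq:bvp} has positive radial solutions $u_k\in C^\infty(\bar B)$ with $\|u_k\|_\infty\to\infty$.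
\end{theorem}

\begin{corollary}\label{cor:answer}
For every $N>4$ there is a positive, strictly increasing $g\in C^\infty([0,\infty))$ that satisfies \textup{(i)} and \textup{(ii$'$)} and for which the positive radial solutions of \eqref{eq:bvp} are not bounded in $L^\infty$. So \textup{(i)} and \textup{(ii$'$)} do not imply an a priori bound.
\end{corollary}

\begin{proof}
Take $\omega(t)=(1+t)^{2/(N-4)}$ in Theorem \ref{thm:A}. Then $g(t)t^{-\sigma}=O\big(t^{2/(N-4)+q-\sigma}\big)=O\big(t^{-2/(N-4)}\big)\to0$.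
\end{proof}

\begin{theorem}\label{thm:B}
Let $N>4$ and let $g:[0,\infty)\to[0,\infty)$ be continuous with
\[
\liminf_{t\to\infty}g(t)/t>\lambda_1,\qquad \limsup_{t\to\infty}g(t)\,t^{-q}<\infty .
\]
Then there is $C<\infty$ such that $\|u\|_\infty\le C$ for all positive radial solutions $u\in C^4(\bar B)$ of \eqref{eq:bvp}.
\end{theorem}

Thus $g(t)=O(t^{N/(N-4)})$ suffices without any regularity, and no weaker condition $g(t)\le\omega(t)t^{N/(N-4)}$ (for large $t$) with nondecreasing $\omega\to\infty$ does.

\medskip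
\noindent\textbf{Where the exponent $q$ comes from.}
Suppose that the right-hand side of \eqref{eq:bvp} is concentrated: it has mass $m$, spread evenly over a ball of radius $\rho$ about the origin. Then it has height of order $m\rho^{-N}$ there. Outside this ball $u$ looks like $m$ times the fundamental solution, so it is of order $m|x|^{4-N}$, and it reaches a height of order $t=m\rho^{4-N}$. Hence
\[
\text{height of the right-hand side}\ \approx\ m\rho^{-N}=m^{1-q}\,t^{q}.
\]
A solution can concentrate as soon as $g$ jumps to a value of order $m^{1-q}t^q$ at the level $t$. Since a radial solution is a strictly monotone function of $|x|$, we are free to \emph{prescribe} the right-hand side as a function of $|x|$ and to read off $g$ afterwards. Condition (ii) prohibits such jumps, and (ii$'$) allows them.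

\medskip
Section \ref{sec:green} collects the linear facts. Section \ref{sec:toy} carries out the idea explicitly in dimension $8$ for a single solution. Section \ref{sec:A} proves Theorem \ref{thm:A}, where one $g$ has to serve infinitely many solutions. Section \ref{sec:B} proves Theorem \ref{thm:B}.

\section{The Green function and radial solutions}\label{sec:green}

Radial functions are also written as functions of $r=|x|$, and a prime denotes $d/dr$. We write $B_r=\{|x|<r\}$, and $|S|$ for the area of the unit sphere. Let $G$ be the Green function of $\Delta^2$ in $B$ under Dirichlet conditions, and put $G[h](x)=\int_BG(x,y)h(y)\,dy$. We use the standard linear theory (Agmon--Douglis--Nirenberg). For $h\in L^\infty(B)$ the function $G[h]$ belongs to $W^{4,s}(B)$ for all $s<\infty$, hence to $C^{3}(\bar B)$, and it is the unique solution of $\Delta^2u=h$ with $u=\partial u/\partial n=0$ on $\partial B$. If $h\in C^{j,\alpha}(\bar B)$ with an integer $j\ge0$ and $0<\alpha<1$, then $G[h]\in C^{j+4,\alpha}(\bar B)$. Every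 $u\in C^4(\bar B)$ with $u=\partial u/\partial n=0$ on $\partial B$ equals $G[\Delta^2u]$. Finally, $G$ commutes with rotations, so $G[h]$ is radial if $h$ is.

On the ball the Green function is explicit. Boggio's formula (1905; see \cite[Lemma 2.27]{GGS}) reads
\begin{equation}\label{eq:boggio}
\begin{gathered}
G(x,y)=k_N|x-y|^{4-N}\int_1^{[xy]/|x-y|}(v^2-1)v^{1-N}\,dv,\\
[xy]^2-|x-y|^2=(1-|x|^2)(1-|y|^2),
\end{gathered}
\end{equation}
with $k_N>0$. In particular $G$ is symmetric, and positive for $x\ne y$ in $B$. The positivity replaces the maximum principle, which is not available for $\Delta^2$.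

\begin{lemma}\label{lem:green}
There are constants $C_1,c_1>0$ depending only on $N$ such that:
\begin{enumerate}
\item[(a)] $0<G(x,y)\le C_1|x-y|^{4-N}$ for $x\ne y$ in $B$;
\item[(b)] $G(x,y)\ge c_1|x-y|^{4-N}$ if $|x|,|y|\le\frac12$, $x\neq y$;
\item[(c)] $G(x,y)\le C_1(1-|y|)^2$ if $|x|\le\frac12$ and $\frac34\le|y|<1$;
\item[(d)] if $h\ge0$ is radial, bounded and measurable, then $G[h](x)\le C_1\int_B\max(|x|,|y|)^{4-N}h(y)\,dy$.
\end{enumerate}
\end{lemma}

\begin{proof}
Put $\tau=[xy]/|x-y|$, so $\tau^2-1=(1-|x|^2)(1-|y|^2)|x-y|^{-2}$.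

(a) Since $N>4$, the integral $\int_1^\infty(v^2-1)v^{1-N}dv$ converges.

(b) Here $|x-y|\le1$, so $\tau^2\ge1+\frac9{16}$ and $\tau\ge\frac54$. The integral in \eqref{eq:boggio} is at least $\int_1^{5/4}(v^2-1)v^{1-N}dv>0$.

(c) Here $|x-y|\ge\frac14$, so $\tau^2-1\le16\cdot2(1-|y|)=32(1-|y|)$ and $\tau-1=(\tau^2-1)/(\tau+1)\le16(1-|y|)$. The integral is at most $(\tau^2-1)(\tau-1)\le512(1-|y|)^2$, and $|x-y|^{4-N}\le4^{N-4}$. Enlarge $C_1$ if necessary.

(d) For $\epsilon>0$ and $a=\frac{4-N}2<0$ a direct computation gives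
\[
\Delta(|z|^2+\epsilon)^a=2a(|z|^2+\epsilon)^{a-2}\big(2|z|^2+N\epsilon\big)\le0 .
\]
So $(|z|^2+\epsilon)^a$ is superharmonic on $\mathbb{R}^N$, and its mean over a sphere does not exceed its value at the center. Apply this to the sphere of radius $s$ about $x$ and let $\epsilon\downarrow0$ (monotone convergence): the mean of $|x-y|^{4-N}$ over $|y|=s$ is at most $|x|^{4-N}$. This mean depends only on $|x|$ and $s$, and symmetrically. So it is also at most $s^{4-N}$, hence at most $\max(|x|,s)^{4-N}$. Now integrate (a) in polar coordinates.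
\end{proof}

\begin{lemma}\label{lem:radial}
Let $u\in C^4(\bar B)$ be radial, $u\not\equiv0$, with $\Delta^2u=h\ge0$ in $B$ and $u=u'=0$ at $r=1$. Put $w=-\Delta u$. Then $w$ is nonincreasing in $r$, the function $-u'(r)/r$ is nonincreasing on $(0,1]$, $u'<0$ on $(0,1)$, and
\begin{equation}\label{eq:gradient}
-u'(r)\le\frac83\,\frac{u(r/2)}r\qquad(0<r\le1).
\end{equation}
\end{lemma}

\begin{proof}
From $\Delta w=-h$ we get $r^{N-1}w'(r)=-\int_0^rs^{N-1}h\,ds\le0$. Put $F(r)=\int_0^rs^{N-1}w\,ds=-r^{N-1}u'(r)$. Then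
\[
\frac{-u'(r)}r=\frac{F(r)}{r^N}=\frac1N\cdot\big(\text{average of }w\text{ over }B_r\big).
\]
Averages of a nonincreasing function over growing balls are nonincreasing. The right-hand side vanishes at $r=1$, so $F\ge0$ and $u'\le0$.

Suppose $F(r_0)=0$ with $0<r_0<1$. Then $F=0$ on $[r_0,1]$, because $F/r^N$ is nonnegative and nonincreasing, so $w=0$ on $(r_0,1)$. By monotonicity $w\ge0$ on $(0,r_0)$, and $F(r_0)=0$ forces $w\equiv0$. Then $u'\equiv0$ and $u\equiv u(1)=0$, a contradiction. So $u'<0$ on $(0,1)$, and $u\ge0$.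

Finally $-u'(s)\ge\frac sr(-u'(r))$ for $0<s\le r$, whence
\[
u(r/2)\ge\int_{r/2}^r(-u'(s))\,ds\ge\frac{-u'(r)}r\int_{r/2}^rs\,ds=\frac38\,r\,(-u'(r)).\qedhere
\]
\end{proof}

\section{One concentrated solution, explicitly, in dimension 8}\label{sec:toy}

This section only illustrates the idea; the proofs below do not use it. Let $N=8$, so that $q=2$ and $\sigma=3$. Let $0<\rho\le1$, $s=|x|^2+\rho^2$, and let $s_1=1+\rho^2$ be the value of $s$ on $\partial B$. Since $\Delta s=16$ and $|\nabla s|^2=4(s-\rho^2)$,
\[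
\Delta s^{b}=16b\,s^{b-1}+4b(b-1)s^{b-2}(s-\rho^2)=4b(b+3)\,s^{b-1}+4b(1-b)\rho^2s^{b-2}.
\]
With $b=-2$ this gives $\Delta s^{-2}=-8s^{-3}-24\rho^2s^{-4}$. With $b=-3$ and $b=-4$ it gives $\Delta s^{-3}=-48\rho^2s^{-5}$ and $\Delta s^{-4}=16s^{-5}-80\rho^2s^{-6}$. Hence
\begin{equation}\label{eq:bubble}
\Delta^2s^{-2}=384\rho^2s^{-5}-384\rho^2s^{-5}+1920\rho^4s^{-6}=1920\,\rho^4\,(s^{-2})^{3}.
\end{equation}
The function $s^{-2}$ solves the equation with the critical power $t^3$, but with the small coefficient $1920\rho^4$. Its values are at most $\rho^{-4}$. So \emph{on its range} the nonlinearity satisfies $1920\rho^4t^3\le1920t^2$: what is needed is quadratic growth, not cubic growth.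

To obtain the boundary conditions we subtract a combination of the biharmonic functions $1$ and $|x|^2$. Because $s_1-s=1-|x|^2$, the function
\[
u_\rho=s^{-2}-s_1^{-2}-2s_1^{-3}(s_1-s)=s_1^{-2}\,\frac{(1-\xi)^2(1+2\xi)}{\xi^2},\qquad \xi=\frac s{s_1}\in\Big[\frac{\rho^2}{s_1},1\Big],
\]
vanishes to second order at $|x|=1$, is positive in $B$, and is strictly decreasing in $s$, since $\partial u_\rho/\partial s=2s_1^{-3}-2s^{-3}<0$ for $s<s_1$. By \eqref{eq:bubble}, $\Delta^2u_\rho=1920\rho^4s^{-6}$. Both $u_\rho$ and $1920\rho^4s^{-6}$ are strictly decreasing functions of $|x|$, so we may read off a continuous increasing $h_\rho$ on $[0,u_\rho(0)]$ with $h_\rho(u_\rho)=1920\rho^4s^{-6}$, and continue it by a constant. Thus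
\[
\Delta^2u_\rho=h_\rho(u_\rho)\ \text{ in }B,\qquad u_\rho=\frac{\partial u_\rho}{\partial n}=0\ \text{ on }\partial B .
\]

How large is $h_\rho$? If $s\le s_1/2$, then $(1-\xi)^2(1+2\xi)=1-3\xi^2+2\xi^3\ge\frac12$ because $\xi\le\frac12$ and this polynomial decreases on $[0,1]$. So $u_\rho\ge\frac12s^{-2}$, and, since $s\ge\rho^2$, $1920\rho^4s^{-6}\le1920s^{-4}\le7680\,u_\rho^2$. If $s\ge s_1/2\ge\frac12$, then $1920\rho^4s^{-6}\le122880\,\rho^4$. At the origin $s=\rho^2\le s_1/2$. Altogether
\[
h_\rho(t)\le7680\,t^2+122880\,\rho^4\quad(t\ge0),\qquad u_\rho(0)\ge\tfrac12\rho^{-4}.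
\]
As $\rho\to0$, quadratic growth with a fixed constant accommodates arbitrarily high solutions.

What is missing is that $h_\rho$ depends on $\rho$. We want a \emph{single} $g$ with a sequence of such solutions, and $g$ must be superlinear. The plan is to add the nonlinearities of infinitely many concentrated sources to a fixed superlinear function. Two difficulties arise. Sources added later must not disturb the solutions already found. This is achieved by using compactly supported sources: the function $h$ that is read off then vanishes at low levels. And a solution constructed later feels all the earlier parts of $g$. This is handled by taking its mass $m$ small, at the price of a factor $m^{1-q}$ in the growth of $g$. The factor $\omega$ pays that price.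

\section{Many solutions for one nonlinearity: proof of Theorem \ref{thm:A}}\label{sec:A}

Fix $p\in(1,q)$. Fix also a radial $C^\infty$ function $\psi(x)=\Psi(|x|)\ge0$ with $\Psi$ nonincreasing, constant on $[0,\frac13]$ and zero on $[\frac23,\infty)$, and $\int_{\mathbb{R}^N}\psi=1$. For $m>0$ and $0<\rho\le\frac12$ let
\[
f_{m,\rho}(x)=m\rho^{-N}\psi(x/\rho),\qquad P_\rho(x)=\max(|x|,\rho)^{4-N}.
\]
The source $f_{m,\rho}$ has mass $m$, and $mP_\rho$ is the size of the solution it generates.

\subsection{The potential of the source and of the profile}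

\begin{lemma}\label{lem:potential}
There is $C_2=C_2(N,p,\Psi)$ such that $G[f_{m,\rho}]\le C_2\,m\,P_\rho$ and $G[P_\rho^p]\le C_2P_\rho$ for all $m>0$ and $0<\rho\le\frac12$.
\end{lemma}

\begin{proof}
Let $h\ge0$ be radial and bounded. By Lemma \ref{lem:green}(d), $G[h](x)\le C_1|x|^{4-N}\int_Bh$ if $|x|\ge\rho$, while for $|x|<\rho$
\[
G[h](x)\le C_1\int_B|y|^{4-N}h\,dy\le C_1\Big(\rho^{4-N}\int_Bh+\frac{|S|}4\,\rho^4\sup_{B_\rho}h\Big).
\]
So it suffices to bound $\int_Bh$ by a constant and $\rho^{4}\sup_{B_\rho}h$ by a constant times $\rho^{4-N}$, with constants proportional to $m$ in the case of $f_{m,\rho}$. For $h=f_{m,\rho}$ we have $\int_Bh=m$ and $\rho^4\sup h=m\Psi(0)\rho^{4-N}$. For $h=P_\rho^p$ we have $\int_Bh\le|S|\int_0^1r^{N-1-(N-4)p}\,dr<\infty$, and $\rho^4\sup_{B_\rho}h=\rho^{4-N}\rho^{N-(N-4)p}\le\rho^{4-N}$. Both facts about $P_\rho^p$ use $(N-4)p<N$, that is, $p<q$.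
\end{proof}

\subsection{Reading off the nonlinearity}

The next lemma converts a prescribed source $f_{m,\rho}$ into a nonlinearity. The term $e$ stands for the part of the right-hand side that is already a function of $u$.

\begin{lemma}\label{lem:readoff}
There are $c_2,c_3>0$ depending only on $N$ and $\Psi$ with the following property. Let $m>0$, $0<\rho\le\frac12$, and let $u\in C^\infty(\bar B)$ be radial with $u=G[f_{m,\rho}+e]$, where $e\ge0$ is radial and continuous on $\bar B$. Put
\[
A=c_2\,m\,\rho^{4-N},\qquad D=\Psi(0)\,m\,\rho^{-N}=c_3\,m^{1-q}A^q .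
\]
Then $u>0$ in $B$, $u'<0$ on $(0,1)$, $u(\rho)\ge A$, and there is a nondecreasing $h\in C^\infty([0,\infty))$ with
\[
h(u)=f_{m,\rho}\ \text{ in }\bar B,\qquad h=0\ \text{on }[0,A],\qquad h=D\ \text{on }[u(0),\infty).
\]
\end{lemma}

\begin{proof}
Since $G>0$, $u>0$ in $B$, and $u'<0$ on $(0,1)$ by Lemma \ref{lem:radial}. If $|x|=\rho$ and $y\in\operatorname{supp}f_{m,\rho}$, then $|x|,|y|\le\frac12$ and $|x-y|\le2\rho$. So Lemma \ref{lem:green}(b) gives
\[
u(\rho)\ge G[f_{m,\rho}](x)\ge c_1(2\rho)^{4-N}m ,
\]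
which is $A$ if $c_2=2^{4-N}c_1$. As $(N-4)q=N$, we have $A^q=c_2^qm^q\rho^{-N}$, and the formula for $D$ holds with $c_3=\Psi(0)c_2^{-q}$.

Let $\eta:[0,u(0)]\to[0,1]$ be the inverse of $r\mapsto u(r)$. Put $h(t)=f_{m,\rho}(\eta(t))$ for $0\le t\le u(0)$, where $f_{m,\rho}$ is viewed as a function of $r$, and $h(t)=D$ for $t\ge u(0)$. On $(0,u(0))$ the inverse $\eta$ is $C^\infty$ because $u'<0$ on $(0,1)$, so $h$ is $C^\infty$ there. Near the endpoints $t=u(0)$ and $t=0$, which correspond to the zeros $r=0$ and $r=1$ of $u'$, the function $h$ is constant: $f_{m,\rho}=D$ for $r\le\rho/3$, and $f_{m,\rho}=0$ for $r\ge\frac23\rho$. So $h\in C^\infty([0,\infty))$. It is nondecreasing because both $\eta$ and $f_{m,\rho}$ are nonincreasing, and $h(t)=0$ for $t\le u(\frac23\rho)$, in particular for $t\le A\le u(\rho)$.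
\end{proof}

\subsection{The inductive construction}

Let
\[
g_0(t)=\varepsilon(1+t^2)^{p/2},\qquad 0<\varepsilon\le1,\quad \varepsilon\,3^p\,\|G[1]\|_\infty\le\tfrac12 .
\]
This is the superlinear part of $g$. For $k\ge1$ we construct $m_k>0$, $\rho_k\in(0,\frac12]$, a nondecreasing $h_k\in C^\infty([0,\infty))$ and a positive radial $u_k\in C^\infty(\bar B)$ such that, with
\[
g_k=g_0+h_1+\dots+h_k,\qquad A_k=c_2m_k\rho_k^{4-N},\qquad D_k=c_3m_k^{1-q}A_k^q,
\]
the following hold:
\begin{enumerate}
\item[(P1)] $h_k=0$ on $[0,A_k]$, and $0\le h_k\le D_k\le2^{-k}\omega(A_k)A_k^q$;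
\item[(P2)] $\Delta^2u_k=g_k(u_k)$ in $B$, and $u_k=\partial u_k/\partial n=0$ on $\partial B$;
\item[(P3)] $A_k\ge k$, $u_k(0)\ge A_k$, and $A_k>u_{k-1}(0)$ if $k\ge2$.
\end{enumerate}
Suppose that steps $1,\dots,k-1$ are done (nothing is assumed if $k=1$). The idea of step $k$ is to solve
\begin{equation}\label{eq:step}
u=G[g_{k-1}(u)+f_{m,\rho}]
\end{equation}
and to take for $h_k$ the function read off from $f_{m,\rho}$. We look for $u\le\frac12+2C_2mP_\rho$. The constant $\frac12$ takes care of the values of $g_0$ at low levels. The other term is twice the bound for $G[f_{m,\rho}]$, and half of it is left for the effect of $g_{k-1}$.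

\medskip
\noindent\emph{A majorant for $g_{k-1}$.} Let $U>0$ and $0\le t\le\frac12+U$. Then, by convexity,
\[
g_0(t)\le\varepsilon(1+t)^p\le\varepsilon\big(\tfrac32+U\big)^p\le\varepsilon2^{p-1}\big((\tfrac32)^p+U^p\big)\le\varepsilon3^p+\varepsilon2^pU^p .
\]
If $h_j(t)\ne0$ for some $j<k$, then $t>A_j\ge1$, so $2U\ge1$ and $h_j(t)\le D_j(2U)^p$. Hence
\begin{equation}\label{eq:majorant}
g_{k-1}(t)\le\varepsilon3^p+E_kU^p\quad\Big(0\le t\le\tfrac12+U\Big),\qquad E_k:=2^p\Big(\varepsilon+\sum_{j<k}D_j\Big).
\end{equation}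

\noindent\emph{Choice of the mass.} Choose $m=m_k>0$ so small that
\begin{equation}\label{eq:mass}
E_k\,(2C_2)^p\,m_k^{p-1}\le1 .
\end{equation}
This is possible because $p>1$. The choice involves only the earlier steps, and in particular not $\rho$.

\medskip
\noindent\emph{Solving \eqref{eq:step} for every $\rho\in(0,\frac12]$.} Put $f=f_{m,\rho}$ and $U=2C_2mP_\rho$. If $u$ is measurable and radial with $0\le u\le\frac12+U$, then \eqref{eq:majorant}, applied pointwise, together with Lemma \ref{lem:potential} and \eqref{eq:mass} gives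
\begin{equation}\label{eq:selfmap}
0\le G[g_{k-1}(u)+f]\le\tfrac12+E_k(2C_2m)^pC_2P_\rho+C_2mP_\rho\le\tfrac12+2C_2mP_\rho=\tfrac12+U .
\end{equation}
Set $v_0=0$ and $v_{n+1}=G[g_{k-1}(v_n)+f]$. Since $g_{k-1}$ is nondecreasing and $G>0$, induction and \eqref{eq:selfmap} give $0\le v_n\le v_{n+1}\le\frac12+U$. The pointwise limit $u$ is radial and bounded, and by monotone convergence it satisfies \eqref{eq:step}. The right-hand side of \eqref{eq:step} is $G$ applied to a bounded function, so $u\in C^1(\bar B)$. Then $g_{k-1}(u)+f\in C^{1}(\bar B)$, and the Schauder estimates quoted in Section \ref{sec:green} give $u\in C^{4,\alpha}(\bar B)$ and, repeatedly applied, $u\in C^\infty(\bar B)$. Lemma \ref{lem:readoff} applies with $e=g_{k-1}(u)$.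

\medskip
\noindent\emph{Choice of the radius.} Now $m=m_k$ is fixed, and $A(\rho)=c_2m_k\rho^{4-N}\to\infty$ as $\rho\to0$. Since $\omega\to\infty$, we can choose $\rho=\rho_k$ so small that $A_k=A(\rho_k)$ satisfies
\[
A_k\ge k,\qquad A_k>u_{k-1}(0)\ \ (k\ge2),\qquad c_3m_k^{1-q}\le2^{-k}\omega(A_k).
\]
The third inequality is the only place where $\omega\to\infty$ is used: the factor $m_k^{1-q}$, however large, was fixed before $A_k$. Let $u_k$ be the solution $u$ of \eqref{eq:step} belonging to $(m_k,\rho_k)$, and let $h_k$ be the function that Lemma \ref{lem:readoff} provides for it. The lemma and the choice of $\rho_k$ give (P1) and (P3), since $u_k(0)\ge u_k(\rho_k)\ge A_k$. They also give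
\[
\Delta^2u_k=g_{k-1}(u_k)+f_{m_k,\rho_k}=g_{k-1}(u_k)+h_k(u_k)=g_k(u_k),
\]
which is (P2). The induction is complete.

\subsection{Conclusion}

Let $g=g_0+\sum_{k\ge1}h_k$. Since $h_k=0$ on $[0,A_k]$ and $A_k\ge k$, the sum is locally finite. Hence $g\in C^\infty([0,\infty))$ is positive, and it is strictly increasing because $g_0$ is and the $h_k$ are nondecreasing. As $g(t)\ge\varepsilon t^p$ with $p>1$, $g(t)/t\to\infty$. By (P1) and the monotonicity of $\omega$,
\[
g(t)\le\varepsilon(1+t^2)^{p/2}+\sum_{k:\,A_k\le t}2^{-k}\omega(A_k)A_k^q\le\varepsilon(1+t^2)^{p/2}+\omega(t)t^q\le2\,\omega(t)t^q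
\]
for large $t$, the last step because $p<q$ and $\omega\ge\omega(0)>0$.

By (P3), $A_j\le u_j(0)<A_{j+1}$ for all $j$, so $u_k\le u_k(0)<A_{k+1}\le A_j$ for $j>k$. Hence $h_j(u_k)=0$ for $j>k$, and $\Delta^2u_k=g_k(u_k)=g(u_k)$. All $u_k$ are positive radial solutions of \eqref{eq:bvp} for this one $g$, and $\|u_k\|_\infty\ge A_k\ge k$. This proves Theorem \ref{thm:A}. \hfill$\square$

\begin{remark}
It is visible how $g$ violates (ii). Let $b_k=u_k(0)\ge A_k$. From $u_k\le\frac12+2C_2m_kP_{\rho_k}$ we get $b_k\le\frac12+(2C_2/c_2)A_k$, so $b_k/A_k$ is bounded. On the other hand $g(b_k)\ge D_k=c_3m_k^{1-q}A_k^q$, whereas $g(A_k)=g_{k-1}(A_k)\le\varepsilon(1+A_k)^p+\sum_{j<k}D_j$. By \eqref{eq:mass}, $\sum_{j<k}D_j\le E_k\le m_k^{1-p}(2C_2)^{-p}$, and the $m_k$ are bounded, since $E_k\ge2^p\varepsilon$. As $p<q$ and $A_k\to\infty$, both $(1+A_k)^p/(m_k^{1-q}A_k^q)$ and $m_k^{1-p}/(m_k^{1-q}A_k^q)=m_k^{q-p}A_k^{-q}$ tend to $0$. So $g(b_k)/g(A_k)\to\infty$ while $b_k/A_k$ stays bounded, and $g(t)t^{-\beta}$ is not decreasing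 for large $t$, for any $\beta$.
\end{remark}

\section{Growth \boldmath$t^{q}$ suffices: proof of Theorem \ref{thm:B}}\label{sec:B}

Since $g$ is continuous and nonnegative, the hypotheses give $\Lambda,\delta,\kappa>0$ with
\begin{equation}\label{eq:hyp}
g(t)\le\Lambda(1+t^q),\qquad g(t)\ge(\lambda_1+\delta)t-\kappa\qquad(t\ge0).
\end{equation}
In this section $C,c>0$ denote constants independent of the solution, which may change from line to line.

The plan is as follows. Superlinearity bounds the mass $\int_{B_{3/4}}g(u)$, and hence $u\le C r^{4-N}$. If solutions blow up, the growth $t^q$ forces a definite amount of mass to stay near the origin, so that also $u\ge cr^{4-N}$ outside a small core. Now for the exact profile $u=r^{4-N}$ the substitution $t=r^{4-N}$ turns the mass $\int g(u)\,dx$ into a multiple of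
\[
\int g(t)\,t^{-q-1}\,dt ,
\]
an integral in which the solution no longer appears. Bounded mass therefore makes this integral converge at infinity. But this integral is invariant under the blow-up scaling, and at the scale of the core it controls the concentrated mass. Its tail tends to $0$, so there is no such mass: a contradiction.

\subsection{Uniform estimates away from the origin}

\emph{The first eigenfunction.} The operator $G$ is compact and symmetric on $L^2(B)$, and its largest eigenvalue is $1/\lambda_1$. Let $\varphi$ be an eigenfunction for it. As $G>0$,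
\[
\int_B|\varphi|\,G[|\varphi|]\ge\int_B\varphi\,G[\varphi]=\lambda_1^{-1}\|\varphi\|_2^2 ,
\]
and the left side cannot exceed $\lambda_1^{-1}\|\varphi\|_2^2$. So equality holds, and since $G>0$ this means $\varphi(x)\varphi(y)\ge0$ for almost all $(x,y)$. Hence $\varphi$ does not change sign, say $\varphi\ge0$, and then $\varphi=\lambda_1G[\varphi]>0$ in $B$. Thus every eigenfunction for $\lambda_1$ is positive or negative throughout $B$. Two of them cannot be orthogonal, so $\lambda_1$ is simple. Let $\varphi_1$ be the positive normalized one. It is radial, because its rotations are again positive normalized eigenfunctions. It is smooth on $\bar B$: the kernel of $G$ is at most $C_1|x-y|^{4-N}$, and $|z|^{4-N}$ is locally in $L^s$ for all $s<q$, so Young's inequality, applied to $\varphi_1=\lambda_1G[\varphi_1]$ finitely often, gives $\varphi_1\in L^\infty(B)$, and the linear theory of Section \ref{sec:green} does the rest.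

The function $w=-\Delta\varphi_1$ satisfies $r^{N-1}w'=-\lambda_1\int_0^rs^{N-1}\varphi_1\,ds<0$ for $r>0$ and has mean zero over $B$, because $\partial\varphi_1/\partial n=0$ on $\partial B$. So $w(1)<0$, and since $\varphi_1'(1)=0$ this means $\varphi_1''(1)=\Delta\varphi_1(1)>0$. Hence $\varphi_1/(1-r)^2$ extends to a positive continuous function on $[0,1]$, and
\[
\varphi_1\ge c\,(1-|x|)^2\quad\text{in }B.
\]

\emph{Integral bounds.} Let $u$ be a positive radial solution. Multiply \eqref{eq:bvp} by $\varphi_1$ and integrate by parts. With \eqref{eq:hyp},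
\[
\lambda_1\int_Bu\varphi_1=\int_Bg(u)\varphi_1\ge(\lambda_1+\delta)\int_Bu\varphi_1-\kappa\int_B\varphi_1 .
\]
So $\int_B u\varphi_1\le C$, then $\int_B g(u)\varphi_1\le C$, and therefore
\begin{equation}\label{eq:weighted}
\int_Bg(u)\,(1-|x|)^2\,dx\le C,\qquad \int_{B_{3/4}}g(u)\,dx\le C .
\end{equation}
This is the only use of $\liminf g(t)/t>\lambda_1$. The example $g(t)=\lambda_1t$ shows that it cannot be relaxed to $\liminf g(t)/t\ge\lambda_1$.

\emph{Pointwise bounds.} For $0<|x|\le\frac12$ split $u(x)=\int_BG(x,y)g(u(y))\,dy$ at $|y|=\frac34$. The outer part is bounded by Lemma \ref{lem:green}(c) and \eqref{eq:weighted}. The inner part is at most $C_1|x|^{4-N}\int_{B_{3/4}}g(u)$, by Lemma \ref{lem:green}(d) applied to $g(u)$ cut off outside $B_{3/4}$. Together with \eqref{eq:gradient} this gives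
\begin{equation}\label{eq:upper}
u(r)\le C\,r^{4-N},\qquad -u'(r)\le C\,r^{3-N}\qquad(0<r\le\tfrac12).
\end{equation}
Moreover $u'<0$ on $(0,1)$ by Lemma \ref{lem:radial}, so $\|u\|_\infty=u(0)$.

\subsection{Blow-up}

Suppose Theorem \ref{thm:B} fails. Then there are positive radial solutions $u_k$ with $u_k(0)\to\infty$. The core has the radius at which $r^{4-N}$ reaches the height $u_k(0)$. We put
\[
\theta_k=u_k(0)^{-1/(N-4)}\to0,\qquad v_k(s)=\theta_k^{N-4}u_k(\theta_ks),\qquad f_k(s)=\theta_k^{N}g\big(u_k(\theta_ks)\big)\qquad(0\le s\le1/\theta_k).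
\]
Then $0\le v_k\le1=v_k(0)$ and $\Delta^2v_k=f_k$. By \eqref{eq:hyp} and $(N-4)q=N$, for large $k$,
\begin{equation}\label{eq:fk}
0\le f_k\le\Lambda(\theta_k^N+v_k^q)\le2\Lambda .
\end{equation}
This is the only use of the growth condition. It prevents $f_k$ from concentrating at an even smaller scale. From \eqref{eq:upper},
\begin{equation}\label{eq:vk}
v_k(s)\le Cs^{4-N}\qquad\big(0<s\le1/(2\theta_k)\big).
\end{equation}

Let $W_k=-\Delta v_k$. Then $s^{N-1}W_k'=-\int_0^s\tau^{N-1}f_k\,d\tau$, so $-2\Lambda s/N\le W_k'\le0$. The average of $W_k$ over $B_s$ is $-Nv_k'(s)/s\ge0$, and it lies between $W_k(s)$ and $W_k(0)$. Hence $W_k(0)\ge0$. By \eqref{eq:gradient}, which is invariant under our scaling, $W_k(1)\le-Nv_k'(1)\le\frac{8N}3v_k(\tfrac12)\le\frac{8N}3$. So $0\le W_k(0)\le\frac{8N}3+\frac{\Lambda}N$, and the $W_k$ are locally bounded and locally uniformly Lipschitz. By the Arzel\`a--Ascoli theorem, and because bounded sequences in $L^\infty(0,s_0)$ have weak-$*$ convergent subsequences, we may pass to a subsequence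 along which
\[
W_k\to W,\quad v_k'\to v',\quad v_k\to v\ \text{ locally uniformly on }[0,\infty),\qquad f_k\rightharpoonup f\ge0\ \text{ weak-$*$ in }L^\infty_{\mathrm{loc}}([0,\infty)).
\]
Here the convergence of $v_k'$ and $v_k$ follows from that of $W_k$, since $-s^{N-1}v_k'=\int_0^s\tau^{N-1}W_k\,d\tau$ and $v_k(0)=1$. By weak-$*$ convergence $\int_0^s\tau^{N-1}f_k\,d\tau\to\int_0^s\tau^{N-1}f\,d\tau$ for every $s$, and by \eqref{eq:fk} the functions $W_k'$ are locally bounded. So we may pass to the limit in the integrated equation for $W_k$, and altogether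
\begin{equation}\label{eq:limit}
-s^{N-1}v'=\int_0^s\tau^{N-1}W\,d\tau,\quad s^{N-1}W'=-\int_0^s\tau^{N-1}f\,d\tau,\quad v(0)=1,\quad 0\le v(s)\le Cs^{4-N}
\end{equation}
for $s>0$, the last bound by \eqref{eq:vk}.

\emph{$f$ does not vanish almost everywhere.} Otherwise $W$ is a constant $a$, with $a=\lim W_k(0)\ge0$, and $v(s)=1-\frac a{2N}s^2\ge0$ for all $s$. This forces $a=0$ and $v\equiv1$, contradicting $v(s)\le Cs^{4-N}$.

\emph{$v'<0$ and $v>0$ on $(0,\infty)$.} The function $W$ is nonincreasing, and its averages $-Nv'(s)/s$ over $B_s$ are nonnegative and nonincreasing. If $v'(s_0)=0$ for some $s_0>0$, the averages vanish for all $s\ge s_0$, so $W=0$ on $(s_0,\infty)$. Then $W\ge0$ on $(0,s_0)$ with average zero over $B_{s_0}$, so $W\equiv0$ and $v\equiv1$, which is excluded as before. Thus $v$ is strictly decreasing, and being nonnegative it is positive.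

\subsection{An integral condition on \boldmath$g$}

We show that
\begin{equation}\label{eq:dini}
\int_{1}^\infty g(t)\,t^{-q-1}\,dt<\infty .
\end{equation}
Choose $R>0$ with $\int_{B_R}f(|y|)\,dy>0$. By weak-$*$ convergence there is $m_0>0$ with
\[
\int_{B_{R\theta_k}}g(u_k)\,dx=\int_{B_R}f_k(|y|)\,dy\ge m_0\qquad\text{for large }k .
\]
For $R\theta_k\le|x|=r\le\frac12$ and $|y|\le R\theta_k$ we have $|x-y|\le2r$, so Lemma \ref{lem:green}(b) gives
\begin{equation}\label{eq:lower}
u_k(r)\ge\int_{B_{R\theta_k}}G(x,y)\,g(u_k(y))\,dy\ge c_1(2r)^{4-N}m_0=c\,r^{4-N}\qquad(R\theta_k\le r\le\tfrac12).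
\end{equation}
By \eqref{eq:upper} there is $T_0\ge1$ with $u_k(\frac12)\le T_0$ for all $k$. Let $\eta_k$ be the inverse of the strictly decreasing function $r\mapsto u_k(r)$. In the annulus $R\theta_k<|x|<\frac12$ we substitute $t=u_k(r)$. There $|u_k'(r)|\le Cr^{3-N}$ by \eqref{eq:upper}, and $\eta_k(t)\ge c\,t^{-1/(N-4)}$ by \eqref{eq:lower}. With \eqref{eq:weighted},
\begin{align*}
C\ge\int_{R\theta_k<|x|<1/2}g(u_k)\,dx
&=|S|\int_{u_k(1/2)}^{u_k(R\theta_k)}g(t)\,\frac{\eta_k(t)^{N-1}}{|u_k'(\eta_k(t))|}\,dt\\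
&\ge c\int_{T_0}^{u_k(R\theta_k)}g(t)\,\eta_k(t)^{2N-4}\,dt
\ \ge\ c\int_{T_0}^{u_k(R\theta_k)}g(t)\,t^{-q-1}\,dt ,
\end{align*}
because $\frac{2N-4}{N-4}=q+1$. Here $k$ is so large that $u_k(R\theta_k)\ge T_0$: by \eqref{eq:lower}, $u_k(R\theta_k)\ge c(R\theta_k)^{4-N}\to\infty$. Letting $k\to\infty$ we obtain \eqref{eq:dini}; the part of the integral over $[1,T_0]$ is finite because $g$ is continuous.

\subsection{The contradiction}

Let $0<a<b$. Since $v_k'\to v'<0$ uniformly on $[a,b]$, there is $c_{a,b}>0$ with $-v_k'\ge c_{a,b}$ on $[a,b]$ for large $k$. We substitute $t=u_k(\theta_ks)=\theta_k^{4-N}v_k(s)$, so that $g(t)=\theta_k^{-N}f_k(s)$ and $dt=\theta_k^{4-N}v_k'(s)\,ds$. The total power of $\theta_k$ is $-N+(N-4)(q+1)+(4-N)=0$. Hence, as $0<v_k\le1$ on $[a,b]$ for large $k$,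
\[
\int_{u_k(b\theta_k)}^{u_k(a\theta_k)}g(t)\,t^{-q-1}\,dt=\int_a^bf_k\,v_k^{-q-1}|v_k'|\,ds\ge c_{a,b}\int_a^bf_k\,ds .
\]
Since $v(b)>0$, $u_k(b\theta_k)=\theta_k^{4-N}v_k(b)\to\infty$, and by \eqref{eq:dini} the left side tends to $0$. By weak-$*$ convergence $\int_a^bf\,ds=0$ for all $0<a<b$, that is, $f=0$ almost everywhere. This was excluded above, and Theorem \ref{thm:B} is proved. \hfill$\square$

\begin{thebibliography}{9}
\bibitem{apriori} \emph{On A Priori Estimates For Positive Solutions},
\texttt{https://www.digizeitschriften.de/download/}\\ \texttt{PPN316342866\_0026/PPN316342866\_0026\_\_\_log51.pdf}.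

\bibitem{GGS} Gazzola, Grunau, Sweers, \emph{Polyharmonic Boundary Value Problems}.
\end{thebibliography}

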